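# An amalgamation base for all semigroups, with a chain of $\mathcal J$-classes, that fails for finite semigroups

Throughout, maps are written on the right, so $xy$ means "first $x$, then $y$", and $\mathcal T(X)$ is the semigroup of all maps $X\to X$. For a semigroup $S$, the symbol $S^1$ always means $S$ with a *new* identity $1\notin S$ adjoined, even if $S$ already has one. We work in ZFC.

## 1. Five elements and six elements that fit together only in an infinite semigroup

Let $E_{ij}$ denote matrix units. Take the five $2\times 2$ matrices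
$$S=\{0,\ f=E_{11},\ g=E_{22},\ x=E_{12},\ y=E_{21}\},\qquad xy=f,\quad yx=g,$$
and the six $3\times3$ matrices
$$T=\{0,\ f=E_{11}+E_{33},\ g=E_{22},\ h=E_{11},\ x'=E_{21},\ y'=E_{12}\},\qquad x'y'=g,\quad y'x'=h.$$
Both are semigroups under multiplication. In $T$ we have $fh=hf=h$, $fg=gf=0$, $fy'=y'$, $x'f=x'$ and $y'f=fx'=0$. In both semigroups the elements $0,f,g$ multiply in the same way ($f$ and $g$ are idempotent, $fg=gf=0$, and $0$ is a zero), so we may regard $S$ and $T$ as two semigroups that overlap exactly in $U=\{0,f,g\}$.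

Is there a semigroup $W$ that contains both $S$ and $T$, glued along $U$? Suppose there is, and in $W$ put
$$P=xx',\qquad Q=y'y .$$
Then $PQ=x(x'y')y=xgy=xy=f$, while $QP=y'(yx)x'=y'gx'=y'x'=h\ne f$. Also $fP=P=Pf$ and $fQ=Q=Qf$, because $fx=x$, $x'f=x'$, $fy'=y'$, $yf=y$. So in the monoid $fWf$, whose identity is $f$, the element $P$ has a right inverse that is not a left inverse. A finite monoid does not allow this.

**Lemma 1.** In a finite monoid, $PQ=1$ implies $QP=1$.

*Proof.* If $wP=w'P$, then $w=wPQ=w'PQ=w'$. So $w\mapsto wP$ is injective, hence surjective, and there is $w_0$ with $w_0P=1$. Then $w_0=w_0PQ=Q$, so $QP=1$. $\square$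

Hence $W$ cannot be finite. An infinite $W$ does exist. Take partial injections of $\mathbb Z$, and let $F$ be the set of nonnegative integers, $G$ the set of negative integers, $H$ the set of even nonnegative integers. Represent $0$ by the empty map, $f,g,h$ by the identity maps of $F,G,H$, and let
$$x:F\to G,\ n\mapsto -n-1,\quad y=x^{-1},\qquad y':H\to G,\ 2n\mapsto -n-1,\quad x'=y'^{-1}.$$
Then $xy=f$, $yx=g$, $x'y'=g$, $y'x'=h$. All the remaining products are as in the matrices, because $F\cap G=\varnothing$ and $H\subseteq F$. The two images meet only in $\{0,f,g\}$: the map $x$ has domain $F$, and the only map from $T$ with that domain is $f$; the map $y$ has domain $G$ and range $F$, while $x'$ has range $H$ and $g$ has range $G$.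

So two finite semigroups can sit together in an infinite semigroup and in no finite one. We want to know how much of this can be blamed on the shape of the overlap $U$.

## 2. Amalgams, amalgamation bases, and the order of the $\mathcal J$-classes

Let $\mathcal A$ be the class of all semigroups or the class of finite semigroups.

**Definition (amalgam).** Semigroups $S,T,U\in\mathcal A$ such that $U=S\cap T$ is a subsemigroup of both $S$ and $T$ form an *amalgam* of $S$ and $T$ with *core* $U$, denoted $[S,T;U]$. It is *embeddable in* $\mathcal A$ if there are $W\in\mathcal A$ and injective homomorphisms $\xi_1:S\to W$, $\xi_2:T\to W$ with $\xi_1|_U=\xi_2|_U$ and $\xi_1(S)\cap\xi_2(T)=\xi_1(U)$.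

**Definition (amalgamation base).** A semigroup $U\in\mathcal A$ is an *amalgamation base* for all semigroups (respectively, for finite semigroups) if every amalgam with core $U$ in $\mathcal A$ is embeddable in $\mathcal A$, where $\mathcal A$ is the class of all (respectively, finite) semigroups.

The simplest core is a single idempotent, $U=\{e\}$. Given $[S,T;\{e\}]$, send $s\mapsto(s,e)$ and $t\mapsto(e,t)$ in $S\times T$. These are injective homomorphisms because $ee=e$. They agree at $e$, and $(s,e)=(e,t)$ forces $s=t=e$. If $S$ and $T$ are finite, so is $S\times T$. So the one-element semigroup is an amalgamation base for both classes. By contrast, Section 1 shows that $\{0,f,g\}$ with $fg=gf=0$ is not an amalgamation base for finite semigroups.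

**Definition ($\mathcal J$-order).** For $a,b\in U$ write $J_a\le J_b$ if $U^1aU^1\subseteq U^1bU^1$. The $\mathcal J$-classes are the classes of elements that generate the same ideal, and they *form a chain* if this partial order on them is total.

In $\{0,f,g\}$ the classes $\{f\}$ and $\{g\}$ are incomparable. This fits a theorem of T. E. Hall and M. S. Putcha: *if a finite semigroup $U$ is an amalgamation base for finite semigroups, then all $\mathcal J$-classes of $U$ form a chain.* Problem IV of "Some problems of amalgamation bases" asks about the converse direction, under an additional hypothesis: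

> If a finite semigroup $U$ whose $\mathcal J$-classes form a chain is an amalgamation base for all semigroups, is it an amalgamation base for finite semigroups?

The answer is no. We shall construct an eight-element regular counterexample.

## 3. A linking idempotent in the core cannot work over a chain

The first thing to try is to repeat Section 1 over a core whose $\mathcal J$-classes form a chain. The ingredients there were two idempotents $f,g$ of the core, a link $xy=f$, $yx=g$ in $S$, a link $x'y'=g$, $y'x'=h$ in $T$, and $h$ strictly below $f$. We show that this can never be arranged once $f$ and $g$ are $\mathcal J$-comparable in the core.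

**Lemma 2.** Let $V$ be a finite semigroup, $e,k\in V$ idempotents with $ek=ke=k$, and $e\in V^1kV^1$. Then $k=e$.

*Proof.* Write $e=ukv$ with $u,v\in V^1$, and put $P=euk$, $Q=kve$. Since $k=ke=ek$, both lie in the finite monoid $eVe$, and $PQ=e(ukv)e=e$. By Lemma 1, $QP=e$. As $kQ=Q$, we get $ke=kQP=QP=e$. But $ke=k$. $\square$

**Proposition 3.** Let $S,T$ be finite semigroups with a common subsemigroup $U$, and let $f,g\in U$ be idempotents with $J_f\le J_g$ or $J_g\le J_f$ in $U$. Suppose $x,y\in S$ satisfy $xy=f$, $yx=g$, and $x',y'\in T$ satisfy $x'y'=g$, $y'x'=h$, where $h$ is an idempotent with $fh=hf=h$. Then $h=f$.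

*Proof.* Suppose first that $J_f\le J_g$, so $f\in U^1gU^1$. In $T$ we have $g=gg=x'y'x'y'=x'hy'$, so $f\in T^1hT^1$, and Lemma 2 gives $h=f$.

Now let $J_g\le J_f$, say $g=ufv$ with $u,v\in U^1$. Put $k=fvguf$. Since $uf\cdot fv=ufv=g$, we have $k^2=fvg(uffv)guf=fvguf=k$. Clearly $fk=kf=k$, and $ukv=(ufv)g(ufv)=g$. In $S$, $f=xyxy=xgy=xukvy\in S^1kS^1$. By Lemma 2, $k=f$. Thus $f=fvguf\in U^1gU^1$, and we are back in the first case. $\square$

So the idempotent $g$ must leave the core. Look again at what the computation of Section 1 used. Suppose that $S$ contains an idempotent $g$ linked with $f$, that $T$ contains an idempotent $g'$ linked with $h$, and that neither $g$ nor $g'$ is in $U$. The products $PQ=xg'y$ and $QP=y'gx'$ still come out as $f$ and $h$ provided that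
$$gg'=g,\qquad g'g=g' .$$
The core therefore need not contain the linking idempotents. It has to force these two equations in every semigroup $W$ containing $S$ and $T$.

The forcing can be done with two core elements $a,b$. Suppose some $t\in S$ satisfies $at=a$ and $bt=g$. Then every $w\in W$ with $w=wa=wb$ satisfies
$$w=wa=wat=wt=wbt=wg ,$$
where we used $a=at$, $wa=w$ and then $w=wb$. If $g'$ happens to satisfy $g'=g'a=g'b$, we get $g'=g'g$. The symmetric configuration in $T$ gives $g=gg'$.

## 4. Eight maps on four points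

On $X_4=\{0,*,1,2\}$ list maps by their images of $(0,*,1,2)$:
$$a=(0,*,1,1),\quad b=(0,*,2,2),\quad f_1=(0,0,1,1),\quad f_2=(0,0,2,2),$$
$$m_1=(0,0,1,0),\quad m_2=(0,0,2,0),\quad v_1=(0,0,0,0),\quad v_2=(*,*,*,*).$$
Let $U$ be the set of these eight maps. Composing them, left factor first, gives the following table; the row is the left factor.

| | $a$ | $b$ | $f_1$ | $f_2$ | $m_1$ | $m_2$ | $v_1$ | $v_2$ |
|---|---|---|---|---|---|---|---|---|
| $a$ | $a$ | $b$ | $f_1$ | $f_2$ | $f_1$ | $f_2$ | $v_1$ | $v_2$ |
| $b$ | $a$ | $b$ | $f_1$ | $f_2$ | $v_1$ | $v_1$ | $v_1$ | $v_2$ |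
| $f_1$ | $f_1$ | $f_2$ | $f_1$ | $f_2$ | $f_1$ | $f_2$ | $v_1$ | $v_2$ |
| $f_2$ | $f_1$ | $f_2$ | $f_1$ | $f_2$ | $v_1$ | $v_1$ | $v_1$ | $v_2$ |
| $m_1$ | $m_1$ | $m_2$ | $m_1$ | $m_2$ | $m_1$ | $m_2$ | $v_1$ | $v_2$ |
| $m_2$ | $m_1$ | $m_2$ | $m_1$ | $m_2$ | $v_1$ | $v_1$ | $v_1$ | $v_2$ |
| $v_1$ | $v_1$ | $v_1$ | $v_1$ | $v_1$ | $v_1$ | $v_1$ | $v_1$ | $v_2$ |
| $v_2$ | $v_2$ | $v_2$ | $v_1$ | $v_1$ | $v_1$ | $v_1$ | $v_1$ | $v_2$ |

For instance, $am_1$ sends $1,2\mapsto1\mapsto1$ and $0,*\mapsto0$, so $am_1=f_1$, whereas $bm_1$ sends $1,2\mapsto2\mapsto0$, so $bm_1=v_1$. The table shows that $U$ is closed, hence a semigroup. The pair $a,b$ will do the forcing of Section 3. The maps $m_1,m_2$ tell $a$ and $b$ apart: $am_1=f_1$ but $bm_1=v_1$. This will be decisive in Section 8.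

*The $\mathcal J$-classes form a chain* $\{a,b\}>\{f_1,f_2,m_1,m_2\}>\{v_1,v_2\}$. Indeed $a=ba$ and $b=ab$, so $a$ and $b$ generate the same ideal; it contains $f_j=af_j$, $m_1=m_1a$, $m_2=m_1b$ and $v_i=av_i$, so it is all of $U$. The set $\{f_i,m_i,v_i : i=1,2\}$ is an ideal by the table. Within it, $f_2=f_1b$, $f_1=f_2a$, $m_j=m_1f_j$, $m_1=m_2a$ and $f_1=am_1$, so $f_1,f_2,m_1,m_2$ generate the same ideal, which contains $v_1=f_2m_1$ and $v_2=f_1v_2$. Finally $\{v_1,v_2\}$ is an ideal, with $v_2=v_1v_2$ and $v_1=v_2v_1$.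

*$U$ is regular* (every $u\in U$ has the form $uwu$ with $w\in U$): all elements except $m_2$ are idempotent, and $m_2am_2=m_1m_2=m_2$.

*$U$ is generated by $a,b,m_1,v_2$*, since
$$f_1=am_1,\qquad v_1=bm_1,\qquad f_2=f_1b,\qquad m_2=m_1b.\tag{1}$$

**Theorem A.** $U$ is an amalgamation base for all semigroups, but not for finite semigroups.

Since $U$ is finite and its $\mathcal J$-classes form a chain, Theorem A answers Problem IV in the negative. The negative half is proved in Section 5, the positive half in Sections 7 to 10.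

## 5. Two idempotents outside the core that every common extension links

**Step 1: the two finite semigroups.** We need $S$ and $T$ in which the same $f_1$ has different ranks. Let $X_6=\{0,*,1,2,1',2'\}$. Let $U$ act on $\{0,*,1,2\}$ as above and on $\{0,*,1',2'\}$ in the same way, with primes. The set $\{0,*\}$ is invariant and the two actions agree on it, so this is a well-defined action of $U$ by maps on $X_6$, and distinct elements of $U$ act differently. Put $S=\mathcal T(X_4)\supseteq U$ and $T=\mathcal T(X_6)\supseteq U$, with elements outside $U$ renamed so that $S\cap T=U$. In $S$ the map $f_1$ has image $\{0,1\}$; in $T$ it has image $\{0,1,1'\}$.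

Now let $W$ be any semigroup with injective homomorphisms $S\to W$ and $T\to W$ that agree on $U$. We write elements and their images in $W$ alike.

**Step 2: forcing $gg'=g$ and $g'g=g'$.** This step carries out the plan of Section 3. In $S$ let
$$g=(0,*,0,0),\qquad t=(0,*,1,0).$$
Then $at=a$ (points $1,2$ go to $1$, which $t$ fixes), $bt=g$ (points $1,2$ go to $2$, then to $0$), and $ga=gb=g$, since $a,b$ fix $0$ and $*$. In $T$ let $g'$ fix $0,*$ and send the other four points to $0$, and let $t'$ fix $0,*,1,1'$ and send $2,2'$ to $0$. In the same way $at'=a$, $bt'=g'$ and $g'a=g'b=g'$.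

If $w\in W$ satisfies $w=wa=wb$, then $w=wa=wat=wt=wbt=wg$, and with $t'$ in place of $t$ also $w=wg'$. Apply the second equation to $w=g$ and the first to $w=g'$:
$$gg'=g,\qquad g'g=g'.\tag{2}$$

**Step 3: links in $S$ and in $T$.** We now connect $f_1$ with $g$ in $S$, and $g'$ with a proper part of $f_1$ in $T$. Recall how equal rank gives such links. If $e,e'$ are idempotents of $\mathcal T(X)$ of equal finite rank and $\chi:Xe\to Xe'$ is a bijection, put $x=e\chi$ and $y=e'\chi^{-1}$. An idempotent fixes its image pointwise, so $xy=e$, $yx=e'$, $x=exe'$ and $y=e'ye$.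

In $S$ both $f_1$ (image $\{0,1\}$) and $g$ (image $\{0,*\}$) have rank $2$. So there are $x,y\in S$ with
$$xy=f_1,\quad yx=g,\quad x=f_1xg,\quad y=gyf_1 .$$
In $T$ let $h$ map $1,2\mapsto1$ and all other points to $0$. Then $h$ is idempotent, $hf_1=f_1h=h$, and $h\ne f_1$ because $1'f_1=1'$ while $1'h=0$. Both $g'$ (image $\{0,*\}$) and $h$ (image $\{0,1\}$) have rank $2$, so there are $x',y'\in T$ with
$$x'y'=g',\quad y'x'=h,\quad x'=g'x'h,\quad y'=hy'g' .$$

**Step 4: a one-sided inverse.** Now we combine the links. Put $P=xx'$ and $Q=y'y$. Using $x=xg$, $y'=y'g'$ and (2),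
$$PQ=xg'y=x(gg')y=xgy=xy=f_1,\qquad QP=y'gx'=y'(g'g)x'=y'g'x'=y'x'=h.$$
Both $P$ and $Q$ lie in $f_1Wf_1$: we have $f_1P=P$ from $f_1x=x$; since $x'=x'h$, $P=Ph=Phf_1=Pf_1$; since $y'=hy'$, $Q=hQ=f_1hQ=f_1Q$; and $Q=Qf_1$ from $y=yf_1$. So in the monoid $f_1Wf_1$ with identity $f_1$,
$$PQ=f_1,\qquad QP=h\ne f_1.\tag{3}$$
By Lemma 1, $W$ is infinite. Hence the amalgam $[S,T;U]$ of finite semigroups is not embeddable in any finite semigroup, and $U$ is not an amalgamation base for finite semigroups. $\square$

The condition on the intersection of the two images was never used; only injectivity and agreement on $U$ were.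

## 6. Bicyclic subsemigroups, periodic semigroups and matrices

Call an amalgam $[S,T;U]$ *weakly embeddable* in $W$ if there are injective homomorphisms $S\to W$, $T\to W$ agreeing on $U$, with no condition on the intersection. The *bicyclic semigroup* is the monoid $\langle p,q\mid pq=1\rangle$; its elements are uniquely of the form $q^mp^n$ with $m,n\ge0$. A semigroup is *periodic* if each element has only finitely many distinct powers.

**Theorem B.**
(i) The amalgam $[\mathcal T(X_4),\mathcal T(X_6);U]$ of Section 5 is not even weakly embeddable in any semigroup containing no bicyclic subsemigroup. In particular it is not weakly embeddable in any periodic semigroup, nor in the matrix semigroup $M_n(F)$ over a field $F$.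
(ii) For every integer $N\ge8$ there is a regular semigroup of order $N$ whose $\mathcal J$-classes form a chain, which is an amalgamation base for all semigroups but not for finite semigroups.

Part (ii) needs the positive half of Theorem A and is proved in Section 11.

*Proof of (i).* Let $W$ weakly embed the amalgam. Section 5 gives $P,Q$ as in (3). That such a pair generates a bicyclic subsemigroup is a classical lemma (Clifford–Preston, *The Algebraic Theory of Semigroups I*, Lemma 1.31). Here is the argument. Write $1$ for $f_1$, with powers taken in $f_1Wf_1$. Because $PQ=1$, $q^mp^n\mapsto Q^mP^n$ is a homomorphism from the bicyclic semigroup onto the subsemigroup generated by $P$ and $Q$. We must see that it is injective. Suppose $Q^iP^j=Q^kP^l$ with $(i,j)\ne(k,l)$.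

If $i\ne k$, say $i<k$, multiply by $P^i$ on the left and $Q^j$ on the right: $1=Q^{k-i}P^lQ^j=Qr$ with $r=Q^{k-i-1}P^lQ^j$. Then $P=PQr=r$, so $QP=Qr=1$, a contradiction.

If $i=k$, then $P^j=P^l$ after multiplying by $P^i$ on the left. Say $j<l$. Multiplying by $Q^j$ on the right gives $1=P^{l-j}=r'P$ with $r'=P^{l-j-1}$. Then $r'=r'PQ=Q$, so $QP=1$, again a contradiction.

So $W$ contains a bicyclic subsemigroup. The powers of $Q$ are then pairwise distinct, so $W$ is not periodic. Finally let $W=M_n(F)$. Then $\operatorname{rank}f_1=\operatorname{rank}(PQPQ)\le\operatorname{rank}(QP)=\operatorname{rank}h$. View matrices as operators on column vectors. Since $h=f_1h$, the image of $h$ lies in the image of $f_1$, so by the rank inequality the images are equal. The idempotent $h$ is the identity on its image, so $hf_1=f_1$. But $hf_1=h$, so $h=f_1$, contradicting (3). $\square$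

## 7. Letting $S$ and $T$ act on one set

We turn to the positive half of Theorem A: every amalgam with core $U$ embeds in some semigroup. A *right $V$-act* is a set $X$ with maps $x\mapsto xv$ $(v\in V)$ satisfying $x(vw)=(xv)w$; left acts are defined symmetrically. Acts are not assumed unital. We write $xV^1=\{x\}\cup xV$. A *$V$-isomorphism* is a bijection commuting with all $v\in V$, and $\mathrm{Aut}_V(X)$ is the group of $V$-automorphisms of $X$.

Suppose that a right $S$-act and a right $T$-act become isomorphic when only $U$ is allowed to act. Transport one along the isomorphism; then $S$ and $T$ act on the same set by maps, and the two actions agree on $U$. The obvious acts to try are $S^1$ and $T^1$, or many disjoint copies of them. These fail already for $S=U$ and $T=U\cup\{z\}$ with $z$ a new zero. In $T^1$ the element $z$ satisfies $z=zv_1=zv_2$. In $U^1$ no $c$ satisfies $c=cv_1=cv_2$, since $cv_1=v_1$ for every $c\in U^1$, and $v_1v_2=v_2\ne v_1$. So no disjoint union of copies of $U^1$ is $U$-isomorphic to a nonempty disjoint union of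 copies of $T^1$.

Functions behave better. For a set $Z$, the set $E_S=Z^{S^1}$ of all functions $S^1\to Z$ is a right $S$-act by $(fs)(y)=f(sy)$: indeed $((fs)s')(y)=(fs)(s'y)=f(ss'y)$. Here every constant function solves $c=cv_1=cv_2$. In general, if $Y$ is a left $V$-act, then $Z^Y$ is a right $V$-act by $(fv)(y)=f(vy)$.

There is a second difficulty. A single isomorphism may make the images overlap too much. Suppose $\sigma:S\to T$ is an isomorphism fixing $U$ pointwise, extended by $1\mapsto1$. Then $\theta:f\mapsto f\circ\sigma^{-1}$ (the function $y\mapsto f(\sigma^{-1}(y))$) satisfies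
$$\theta(fs)(y)=f(s\,\sigma^{-1}(y))=f(\sigma^{-1}(\sigma(s)y))=(\theta(f)\sigma(s))(y)$$
for all $s\in S$. For $s\in U$ this says that $\theta$ is a $U$-isomorphism; for general $s$ it says that after transport along $\theta$ the elements $s$ and $\sigma(s)$ act identically, so the images of $S$ and $T$ coincide. The cure is to use all isomorphisms at once.

**Proposition 4.** Let $[S,T;V]$ be an amalgam, $Z$ a set with $|Z|\ge|S^1|$ and $|Z|\ge|T^1|$, and $E_S=Z^{S^1}$, $E_T=Z^{T^1}$. Suppose that

(a) $E_S$ and $E_T$ are isomorphic as $V$-acts;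

(b) for all $x\in E_S$ and $z\in E_S\setminus xV^1$ there is $\alpha\in\mathrm{Aut}_V(E_S)$ with $\alpha(x)=x$ and $\alpha(z)\ne z$.

Then $[S,T;V]$ is embeddable in the class of all semigroups.

*Proof.* Let $\Theta$ be the set of all $V$-isomorphisms $E_S\to E_T$, nonempty by (a), and let $W=\prod_{\theta\in\Theta}\mathcal T(E_T)$. Let the $\theta$-component of $\xi_1(s)$ be $x\mapsto\theta(\theta^{-1}(x)s)$, and let every component of $\xi_2(t)$ be $x\mapsto xt$.

*Homomorphisms agreeing on $V$.* Applying first $s$ and then $s'$ in the $\theta$-component gives $x\mapsto\theta(\theta^{-1}(x)ss')$, so $\xi_1$ is a homomorphism; for $\xi_2$ this is clear. For $v\in V$, $\theta(\theta^{-1}(x)v)=xv$, so $\xi_1(v)=\xi_2(v)$.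

*Injectivity.* Take an injective $f\in Z^{S^1}$, which exists by the size of $Z$. If $s\ne s'$, then $(fs)(1)=f(s)\ne f(s')=(fs')(1)$, so $fs\ne fs'$, and $\xi_1(s)$, $\xi_1(s')$ differ at $\theta(f)$ in each component. The same argument in $E_T$ works for $\xi_2$.

*Intersection.* Let $\xi_1(s)=\xi_2(t)$. Then
$$\theta(xs)=\theta(x)t\qquad\text{for all }\theta\in\Theta,\ x\in E_S.$$
Let $\alpha\in\mathrm{Aut}_V(E_S)$ and $\theta\in\Theta$. The composite "first $\alpha$, then $\theta$" is again in $\Theta$, so $\theta(\alpha(xs))=\theta(\alpha(x))t$. The displayed equation for $\theta$ and $\alpha(x)$ gives $\theta(\alpha(x))t=\theta(\alpha(x)s)$. Hence $\alpha(xs)=\alpha(x)s$: the map $x\mapsto xs$ commutes with all $V$-automorphisms. Apply this to an injective $f\in Z^{S^1}$. Every $\alpha$ fixing $f$ fixes $fs$, so $fs\in fV^1$ by (b). Evaluating at $1$, either $f(s)=f(1)$ or $f(s)=f(v)$ for some $v\in V$. Since $f$ is injective and $1\notin S$, the first is impossible and the second gives $s=v\in V$. Thus $\xi_1(S)\cap\xi_2(T)\subseteq\xi_1(V)$;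 the other inclusion holds because $\xi_1,\xi_2$ agree on $V$. $\square$

It remains to verify (a) and (b) for $V=U$ and a suitable $Z$. For this we describe right $U$-acts by coordinates.

## 8. Coordinates on a right $U$-act

Let $X$ be a right $U$-act. Put
$$K=Xa,\qquad L=Xf_1,\qquad C=Xv_1,\qquad D=\{k\in K:kb=k\}.$$
As a running example let $X=X_4$. Then $K=\{0,*,1\}$, $L=\{0,1\}$, $C=\{0\}$, $D=\{0,*\}$.

The following facts are read off from the table.

1. Since $a,f_1,v_1$ are idempotent, $k\in K\iff ka=k$, $l\in L\iff lf_1=l$, and $c\in C\iff cv_1=c$ (for elements of $X$). From $v_1=v_1f_1$ and $f_1=f_1a$ we get $C\subseteq L\subseteq K$, and $v_1b=v_1$ gives $C\subseteq D$. The set $K$ is closed under $f_1,v_1,v_2$, since $f_1a=f_1$ and $v_ia=v_i$.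
2. For $x\in X$: $xav_1=xv_1=xm_1v_1$, and $xm_1\in L$ as $m_1=m_1f_1$. For $k\in K$: $kf_1v_1=kv_1$ and $kv_1v_2=kv_2$.
3. For $d\in D$: $df_1=dam_1=dm_1=dbm_1=dv_1\in C$. Here $m_1$ does its work: it prevents an element fixed by both $a$ and $b$ from having an $f_1$-image outside $C$.
4. For $c\in C$: $cv_2\in D$, as $v_2a=v_2b=v_2$, and $(cv_2)f_1=c=(cv_2)v_1$, as $v_2f_1=v_2v_1=v_1$.

For $k\in K$ and $l\in L$ with $kv_1=lv_1$ put
$$\mathrm{Fib}(k,l)=\{x\in X:xa=k,\ xm_1=l\}.$$
By fact 2 every $x$ lies in exactly one of these sets, so they partition $X$ (some may be empty). In $X_4$ the pairs $(xa,xm_1)$ for $x=0,*,1,2$ are $(0,0)$, $(*,0)$, $(1,1)$, $(1,0)$.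

We locate $Xa\cup Xb$ in this partition. For $k\in K$ we have $ka=k$ and $km_1=kam_1=kf_1$, so $k\in\mathrm{Fib}(k,kf_1)$. Also $kba=ka=k$ and $kbm_1=kv_1$, so $kb\in\mathrm{Fib}(k,kv_1)$. Conversely, let $y\in\mathrm{Fib}(k,l)$. If $y\in Xa$, then $y=ya=k$. If $y=xb$, then $y=xab=k_1b$ with $k_1=xa\in K$, and $k=ya=k_1ba=k_1$, so $y=kb$. Hence
$$\mathrm{Fib}(k,l)\cap(Xa\cup Xb)\ \text{contains } k \text{ iff } l=kf_1,\ \text{ contains } kb\text{ iff }l=kv_1,\ \text{and nothing else.}\tag{4}$$
Moreover $k=kb$ iff $k\in D$. In $X_4$: $1\in\mathrm{Fib}(1,1)$ and $1b=2\in\mathrm{Fib}(1,0)$.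

**Definition (admissible).** For right $U$-acts $X,X'$ (with $K',L',C',D'$ for $X'$), a bijection $\pi:K\to K'$ is *admissible* if it commutes with $f_1,v_1,v_2$ and $\pi(D)=D'$.

An admissible $\pi$ maps $L=\{k\in K:kf_1=k\}$ onto $L'$ and $C=\{k\in K:kv_1=k\}$ onto $C'$, and $kv_1=lv_1$ iff $\pi(k)v_1=\pi(l)v_1$. So the index pairs of the fibers correspond.

**Lemma 5.** Let $\pi:K\to K'$ be admissible, and suppose that for all $(k,l)$ we have bijections $\mathrm{Fib}(k,l)\to\mathrm{Fib}(\pi k,\pi l)$ that send $k\mapsto\pi k$ when $l=kf_1$, and $kb\mapsto(\pi k)b$ when $l=kv_1$. Then their union $\theta:X\to X'$ is an isomorphism of $U$-acts extending $\pi$.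

*Proof.* The index pairs correspond, so $\theta$ is a bijection. It extends $\pi$, since $k\in\mathrm{Fib}(k,kf_1)$ is sent to $\pi k$. Let $x\in\mathrm{Fib}(k,l)$. We check the four generators of $U$.

- $\theta(x)a=\pi k=\theta(k)=\theta(xa)$, and $\theta(x)m_1=\pi l=\theta(l)=\theta(xm_1)$.
- $xb=xab=kb$, so $\theta(xb)=(\pi k)b=\theta(x)ab=\theta(x)b$.
- $xv_2=xav_2=kv_2\in K$, so $\theta(xv_2)=\pi(kv_2)=(\pi k)v_2=\theta(x)av_2=\theta(x)v_2$.

As $a,b,m_1,v_2$ generate $U$, $\theta$ is a $U$-isomorphism. $\square$

## 9. Acts with all coordinates of size $\kappa$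

Read the facts as a tower: every $x$ lies in a fiber over $(k,l)$, every $k\in K$ lies over $kf_1\in L$, and every $l\in L$ lies over $lv_1\in C$. If every layer has the same infinite size, two such acts should be isomorphic.

**Definition ($\kappa$-standard).** Let $\kappa$ be an infinite cardinal. A right $U$-act $X$ is *$\kappa$-standard* if

1. $C_0=\{c\in C:cv_2=c\}$ and $C_1=C\setminus C_0$ both have cardinality $\kappa$;
2. for each $c\in C$, $L_c=\{l\in L:lv_1=c\}$ has cardinality $\kappa$;
3. for each $l\in L\setminus C$, $\{k\in K:kf_1=l\}$ has cardinality $\kappa$;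
4. for each $c\in C$, $D_c=\{d\in D:df_1=c\}$ and $\{k\in K\setminus D:kf_1=c\}$ both have cardinality $\kappa$;
5. each $\mathrm{Fib}(k,l)$ ($k\in K$, $l\in L$, $kv_1=lv_1$) has cardinality $\kappa$.

The act $X_4$ is far from standard: it is finite and $0v_2=*$, so $C_0=\varnothing$. Standard acts will be supplied in Section 10.

*Extending admissible maps.* Between $\kappa$-standard acts, every admissible $\pi$ extends to a $U$-isomorphism. Indeed, in each fiber at most two points, $k$ and $kb$, have a prescribed image. The prescribed images lie in $\mathrm{Fib}(\pi k,\pi l)$ by (4), since $l=kf_1\iff\pi l=(\pi k)f_1$ and likewise for $v_1$. The coincidences match because $k=kb\iff k\in D\iff\pi k\in D'\iff\pi k=(\pi k)b$. By condition 5 the prescription extends to a bijection, and Lemma 5 applies. If $X=X'$ and $\pi$ fixes $k$ and $l$, we may use on $\mathrm{Fib}(k,l)$ any permutation that fixes the points of $Xa\cup Xb$ in it, in particular the identity.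

**Lemma 6.** Any two $\kappa$-standard acts $X,X'$ are isomorphic.

*Proof.* We build an admissible $\pi:K\to K'$ layer by layer.

**On $C$.** By condition 1 choose a bijection $\pi:C\to C'$ with $\pi(C_0)=C_0'$.

**On $L$.** The set $L$ is the disjoint union of the $L_c$, and $L_c\cap C=\{c\}$. Extend $\pi$ by bijections $L_c\to L'_{\pi c}$ with $c\mapsto\pi c$.

**On $K$ over $L\setminus C$.** For $l\in L\setminus C$ the set $\{k:kf_1=l\}$ meets $L$ only in $l$, and is disjoint from $D$ by fact 3. Map it bijectively onto $\{k':k'f_1=\pi l\}$ with $l\mapsto\pi l$.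

**On $K$ over $C$.** For $c\in C$ the set $\{k:kf_1=c\}$ meets $L$ only in $c$, and $c\in D_c$; also $cv_2\in D_c$ by fact 4. Map $D_c\to D'_{\pi c}$ bijectively with $c\mapsto\pi c$ and $cv_2\mapsto(\pi c)v_2$. This is possible because $cv_2=c\iff c\in C_0\iff\pi c\in C_0'\iff(\pi c)v_2=\pi c$. Map the complement of $D_c$ in $\{k:kf_1=c\}$ bijectively onto the complement of $D'_{\pi c}$ in $\{k':k'f_1=\pi c\}$.

The resulting $\pi:K\to K'$ is a bijection that commutes with $f_1$ by construction. By fact 3, $D$ is the union of the $D_c$, so $\pi(D)=D'$. It commutes with $v_1$: if $kf_1=l\in L_c$, then $kv_1=lv_1=c$, and $\pi(k)v_1=\pi(k)f_1v_1=\pi(l)v_1=\pi c$. It commutes with $v_2$: with $c=kv_1$ we have $kv_2=cv_2$, and $\pi(cv_2)=(\pi c)v_2=\pi(k)v_1v_2=\pi(k)v_2$. So $\pi$ is admissible, and it extends to an isomorphism. $\square$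

**Lemma 7.** Let $X$ be $\kappa$-standard, $x\in X$ and $z\in X\setminus xU^1$. There is $\alpha\in\mathrm{Aut}_U(X)$ with $\alpha(x)=x$ and $\alpha(z)\ne z$.

*Proof.* Let $k=xa$, $l=xm_1$, $c=xv_1$. Since $b=ab$, $f_1=af_1$, $f_2=f_1b$, $m_2=m_1b$ and $v_2=v_1v_2$,
$$xU^1=\{x,\ k,\ kb,\ kf_1,\ kf_1b,\ l,\ lb,\ c,\ cv_2\}.$$
In each case we give an admissible $\pi:K\to K$ that fixes $k$ and $l$, extend it to $\alpha$, and take the identity on $\mathrm{Fib}(k,l)$ unless stated otherwise. Then $\alpha(x)=x$, because $x\in\mathrm{Fib}(k,l)$. The cases are ordered by the layer in which $z$ differs from the elements of $xU^1$.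

**Case 1: $zv_1\ne c$.** We move $z$ by moving its base point in $C$. Choose $c''\in C\setminus\{c,zv_1\}$ of the same type ($C_0$ or $C_1$) as $zv_1$. Carry out the construction in Lemma 6 with $X'=X$, starting from the transposition of $zv_1$ and $c''$ on $C$. All choices there are made separately over each element of $C$, so we can take the identity on all $k_1\in K$ with $k_1v_1\notin\{zv_1,c''\}$. As $kv_1=lv_1=c$, this $\pi$ fixes $k$ and $l$. Finally $\alpha(z)v_1=\alpha(zv_1)=c''\ne zv_1$, so $\alpha(z)\ne z$.

**Case 2: $zv_1=c$ and $z\notin Xa\cup Xb$.** We move $z$ inside its fiber. Let $\pi=\mathrm{id}$. On $\mathrm{Fib}(za,zm_1)$ use the transposition of $z$ with some element of this fiber outside $\{z,x\}\cup Xa\cup Xb$. Such an element exists, since the fiber has $\kappa$ elements and, by (4), at most two of them are in $Xa\cup Xb$. Use the identity on all other fibers. Points of $Xa\cup Xb$ are fixed, so this is allowed. Since $x\ne z$, $x$ is fixed (also if it lies in the same fiber).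

**Case 3: $zv_1=c$ and $z\in Xa\cup Xb$.** Then $z=k'$ or $z=k'b$ for some $k'\in K$ (recall $Xb=Kb$, as $b=ab$), and $k'v_1=zv_1=c$, as $bv_1=v_1$. We have
$$k'\notin\{k,\,kf_1,\,l,\,c,\,cv_2\},$$
because for each element $e$ of this set both $e$ and $eb$ are in $xU^1$ (note $cb=c$ and $cv_2b=cv_2$). It suffices that $\pi(k')\ne k'$: this is clear if $z=k'$, and if $z=k'b$, then $\alpha(z)=\pi(k')b\ne k'b$, because $k_1\mapsto k_1b$ is injective on $K$ (as $k_1ba=k_1$).

*3a: $k'\in L$.* Then $k'\notin C$, since $k'v_1=c\ne k'$. Choose $l''\in L_c\setminus\{c,k',kf_1,l\}$; it is not in $C$, as $L_c\cap C=\{c\}$. By condition 3 the sets $\{k_1:k_1f_1=k'\}$ and $\{k_1:k_1f_1=l''\}$ both have size $\kappa$. Let $\pi$ be an involution that interchanges them, interchanges $k'$ with $l''$, and is the identity elsewhere. It commutes with $f_1$. Both sets are disjoint from $D$, so $\pi$ fixes $D$ pointwise, hence also $C$ and all elements of $Kv_2$ (these lie in $D$ by fact 4, as $kv_2=(kv_1)v_2$). All elements of both sets have $v_1$-image $c$, so $\pi(k_1)v_1=k_1v_1=\pi(k_1v_1)$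 for all $k_1\in K$, and then $\pi(k_1)v_2=k_1v_1v_2=k_1v_2=\pi(k_1v_2)$. So $\pi$ is admissible. It fixes $k$ because $kf_1\notin\{k',l''\}$, and it fixes $l$ because $lf_1=l\notin\{k',l''\}$. And $\pi(k')=l''\ne k'$.

*3b: $k'\notin L$.* Put $l'=k'f_1$. If $l'\in C$, then $l'=l'v_1=k'v_1=c$. If $l'\notin C$, then $k'\notin D$, and $\{k_1:k_1f_1=l'\}$ is disjoint from $D$. So by condition 3 or 4 there is $k''\in K$ with
$$k''f_1=l',\qquad k''\in D\iff k'\in D,\qquad k''\notin\{k',k,l',c,cv_2\}.$$
An element of $L$ with $f_1$-image $l'$ is equal to $l'$, so $k''\notin L$. Let $\pi$ be the transposition $(k'\,k'')$. It fixes $L$ pointwise, preserves $D$, and commutes with $f_1$, since $k'f_1=k''f_1=l'$ and $f_1$-images are in $L$. It commutes with $v_1$, since $k'v_1=c=l'v_1=k''v_1$ and $v_1$-images are in $C\subseteq L$. It fixes $c_1v_2$ for all $c_1\in C$: if $c_1v_2\in\{k',k''\}$, then applying $v_1$ gives $c_1=(c_1v_2)v_1=c$, but $k',k''\ne cv_2$. As $k'v_2=cv_2=k''v_2$, $\pi$ commutes with $v_2$. So $\pi$ is admissible. It fixes $l\in L$, and it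 fixes $k$ because $k',k''\ne k$. $\square$

## 10. Function acts are $\kappa$-standard

Before the general statement, look at $Z^Y$ for $Y=U^1$. An element is a list of nine values $f(1),f(a),\dots,f(v_2)$. We need four subsets of $Y$:
$$aY=\{a,b,f_1,f_2,v_1,v_2\},\quad f_1Y=\{f_1,f_2,v_1,v_2\},\quad m_1Y=\{m_1,m_2,v_1,v_2\},\quad v_1Y=\{v_1,v_2\}.$$
The function $fa$ is determined by the values of $f$ on $aY$, since $(fa)(y)=f(ay)$. The function $fm_1$ is determined by the values of $f$ on $m_1Y$. These two sets of values overlap exactly in $v_1Y$, and the value $f(1)$ remains free in every fiber. A function $k=ka$ is in $D$ iff $k(ay)=k(by)$ for all $y$. Here $y=1$ gives $k(a)=k(b)$, $y=m_j$ gives $k(f_j)=k(v_1)$, and the other $y$ give nothing new. So on $aY$ the function $k$ is constant on $\{a,b\}$ and on $\{f_1,f_2,v_1\}$, with the value at $v_2$ separate. Given the values at $v_1$ and $v_2$, one value is still free. The general case has the same structure.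

**Lemma 8.** Let $Y$ be a left $U$-act containing an element $q$ such that the nine elements $q$, $uq$ $(u\in U)$ are distinct. Let $Z$ be a set with $|Z|=\kappa$ infinite and $\kappa^{|Y|}=\kappa$. Then $E=Z^Y$ is $\kappa$-standard.

*Proof.* Put $O=v_1Y$, $G=aY$, $A=f_1Y$, $B=m_1Y$.

**Step 1: how these subsets of $Y$ lie.** We collect what the table says about them.

- $O=v_2Y$, since $v_2=v_1v_2$ and $v_1=v_2v_1$; and $uo=o$ for $u\in U$, $o\in O$, since $uv_1=v_1$.
- $G=bY$, since $b=ab$ and $a=ba$; and $ag=bg=g$ for $g\in G$, since $aa=ba=a$.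
- $f_1\alpha=\alpha$ for $\alpha\in A$. Also $O\subseteq A\subseteq G$, since $v_1=f_1v_1$ and $f_1=af_1$.
- $B=m_1A$, since $m_1=m_1f_1$. For $\alpha\in A$ we have $a(m_1\alpha)=f_1\alpha=\alpha$ and $b(m_1\alpha)=v_1\alpha$. So $m_1:A\to B$ is a bijection, and it fixes $O$ pointwise.
- If $\alpha\in A$ and $m_1\alpha\in G$, then $a$ and $b$ fix $m_1\alpha$, so $\alpha=am_1\alpha=m_1\alpha=bm_1\alpha=v_1\alpha\in O$. Hence $G\cap B=O$, and $m_1\alpha\in O$ only if $\alpha=m_1\alpha\in O$.

**Step 2: points where values are free.** Here the nine distinct elements are used.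

- $f_1q\in A\setminus O$: otherwise $v_1f_1q=f_1q$, but $v_1f_1q=v_1q\ne f_1q$.
- $aq,bq\in G\setminus A$: otherwise $f_1$ would fix them, but $f_1aq=f_1q\ne aq$ and $f_1bq=f_2q\ne bq$.
- $q\notin G$, since $aq\ne q$. And $q\notin B$, since $q=m_1\alpha$ with $\alpha\in A$ would give $aq=\alpha\in A$.

**Step 3: the coordinates as restrictions.** We translate Section 8 into the language of functions. By fact 1, $K=Ea=\{f:f(y)=f(ay)\ \forall y\in Y\}$. Restriction to $G$ is a bijection $K\to Z^G$, with inverse sending $h$ to $y\mapsto h(ay)$. In the same way $L=Ef_1\cong Z^A$ and $C=Ev_1\cong Z^O$ by restriction. Since $f_1$ fixes $A$ pointwise and $v_1$ fixes $O$ pointwise, $kf_1$ corresponds to $k|_A$, $kv_1$ to $k|_O$, and $lv_1$ to $l|_O$. For $f\in E$, $fa$ corresponds to $f|_G$, and $fm_1\in L$ corresponds to $\alpha\mapsto f(m_1\alpha)$ on $A$. Finally, for $k\in K$ we have $(kb)(y)=k(by)$ and $k(y)=k(ay)$, so $k\in D$ iff $k(ay)=k(by)$ for all $y\in Y$, that is, iff $k|_G$ is constant on the classes of the equivalence $\sim$ on $G$ generated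 by $ay\sim by$ $(y\in Y)$.

All sets in the definition of $\kappa$-standard are subsets of $E$, which has size $\kappa^{|Y|}=\kappa$. So only lower bounds are needed.

**Step 4: conditions 1 to 3.** Let $c\in C$ correspond to $h_0\in Z^O$. Then $c(y)=h_0(v_1y)$ and $(cv_2)(y)=c(v_2y)=h_0(v_1v_2y)=h_0(v_2y)$. The constant $h_0$ give $\kappa$ elements of $C_0$. There are $\kappa$ many $h_0$ with $h_0(v_1q)\ne h_0(v_2q)$, as $v_1q\ne v_2q$, and they give elements of $C_1$. This is condition 1. The set $L_c$ corresponds to the extensions of $h_0$ from $O$ to $A$, with the value at $f_1q\in A\setminus O$ free; this is condition 2. The set $\{k:kf_1=l\}$ corresponds to the extensions of $l|_A$ from $A$ to $G$, with the value at $aq\in G\setminus A$ free; this is condition 3.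

**Step 5: condition 4.** Let $c\in C$ correspond to $h_0\in Z^O$. To produce many elements of $D_c$ we need a $\sim$-class on which the value is not tied to $O$. For $i=1,2$ the map $g\mapsto v_ig$, $G\to O$, is constant on $\sim$-classes, as $v_iay=v_iy=v_iby$. The class of $aq$ does not meet $O$: if $o\in O$ and $o\sim aq$, then $v_1q=v_1aq=v_1o=o=v_2o=v_2aq=v_2q$, a contradiction. For $\zeta\in Z$ put
$$h_\zeta(g)=\zeta\ \text{ if } g\sim aq,\qquad h_\zeta(g)=h_0(v_1g)\ \text{ otherwise}\qquad(g\in G).$$
Each $h_\zeta$ is constant on $\sim$-classes and extends $h_0$, since $v_1o=o$. Different $\zeta$ give different functions. So we get $\kappa$ elements $d\in D$ with $dv_1=c$; by fact 3, $df_1=dv_1=c$. Hence $|D_c|=\kappa$.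

For the other set, consider $h\in Z^G$ with $h|_A=c|_A$ and $h(aq)\ne h(bq)$. There are $\kappa$ of these, because $aq\ne bq$ are outside $A$. The corresponding $k\in K$ satisfies $kf_1=c$ and $k(aq)\ne k(bq)$, so $k\notin D$.

**Step 6: condition 5.** We have $f\in\mathrm{Fib}(k,l)$ iff $f|_G=k|_G$ and $f(m_1\alpha)=l(\alpha)$ for $\alpha\in A$. Since $m_1:A\to B$ is a bijection, the second requirement prescribes $f$ on $B$. By Step 1, the two prescriptions overlap on $G\cap B=O$, where $m_1$ is the identity, and there they agree, because $kv_1=lv_1$ means $k|_O=l|_O$. So $f$ is prescribed consistently on $G\cup B$. Since $q\notin G\cup B$, the value $f(q)$ is free, and there are $\kappa$ such $f$. $\square$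

*Proof of the positive half of Theorem A.* Let $[S,T;U]$ be any amalgam. Choose an infinite cardinal $\lambda\ge|S^1|,|T^1|$, let $\kappa=2^\lambda$ and $|Z|=\kappa$. For every cardinal $\mu$ with $1\le\mu\le\lambda$ we have $\kappa\le\kappa^\mu\le2^{\lambda\cdot\lambda}=\kappa$, so $\kappa^{|S^1|}=\kappa^{|T^1|}=\kappa$. Lemma 8 applies to the left $U$-acts $Y=S^1$ and $Y=T^1$ with $q=1$: the elements $1$ and $u\cdot1=u$ $(u\in U)$ are distinct, because the identity of $S^1$ (and of $T^1$) is new. So $E_S=Z^{S^1}$ and $E_T=Z^{T^1}$ are $\kappa$-standard as $U$-acts. Lemma 6 gives (a) and Lemma 7 gives (b) of Proposition 4 with $V=U$. Hence $[S,T;U]$ is embeddable. Together with Section 5 this proves Theorem A. $\square$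

## 11. One example of each order from eight on

We prove Theorem B(ii). Let $n=N-8$. The case $n=0$ is Theorem A, so let $n\ge1$. Put
$$U_n=U\cup\{e_1,\dots,e_n\},\qquad e_ie_j=e_{\min(i,j)},\quad e_iu=ue_i=u\ \ (u\in U).$$
With $U_0=U$, each $U_i$ is $U_{i-1}$ with a new identity $e_i$ adjoined, so $U_n$ is a semigroup, of order $N$. It is regular, since the $e_i$ are idempotent. Adjoining a new identity leaves the ideals generated by old elements unchanged and adds one $\mathcal J$-class $\{e_i\}$ on top. So the $\mathcal J$-classes of $U_n$ form a chain.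

**Step 1: $U_n$ is not a base for finite semigroups.** Adjoin $e_1,\dots,e_n$ by the same rule to the semigroups $S,T$ of Section 5. This gives an amalgam of finite semigroups with core $U_n$. A finite semigroup embedding it would weakly embed $[S,T;U]$, which Section 5 excludes.

For the rest, let $[S,T;U_n]$ be any amalgam, and choose $\lambda,\kappa,Z,E_S,E_T$ as in Section 10. We verify (a) and (b) of Proposition 4 for $V=U_n$.

**Step 2: a tower of acts.** We filter $E_S$ so that the bottom is a $\kappa$-standard $U$-act and the $e_i$ only act as projections between layers. Write $e_{n+1}=1$ for the new identity of $S^1$, so that $e_ie_j=e_{\min(i,j)}$ for all $i,j\le n+1$. For $1\le i\le n+1$ put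
$$Y_i=e_iS^1,\qquad E_i=E_Se_i=\{f:f(y)=f(e_iy)\ \forall y\in S^1\}\cong Z^{Y_i}\ \text{(by restriction)}.$$
For $f\in E_i$ and $j\ge i$ we have $fe_j=fe_ie_j=fe_i=f$. Hence $E_1\subseteq E_2\subseteq\dots\subseteq E_{n+1}=E_S$. Each $E_i$ is closed under $U_n$: for $j<i$, $fe_j\in E_j\subseteq E_i$, and for $u\in U$, $fu=fue_i\in E_i$. On $E_1$ all $e_j$ act identically.

The set $Y_1$ is a left $U$-act, since $u(e_1s)=us=e_1(us)$, and restriction is a $U$-isomorphism $E_1\cong Z^{Y_1}$. Lemma 8 applies with $Y=Y_1$ and $q=e_1\in Y_1$: the elements $e_1$ and $ue_1=u$ are distinct, and $\kappa^{|Y_1|}=\kappa$ since $1\le|Y_1|\le\lambda$. So $E_1$ is a $\kappa$-standard $U$-act.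

For $1\le i\le n$ and $y\in E_i$ consider the fiber $\{f\in E_{i+1}:fe_i=y\}$ over $y$. It meets $E_i$ only in $y$. We have $Y_i\subseteq Y_{i+1}$, as $e_i=e_{i+1}e_i$. Under $E_{i+1}\cong Z^{Y_{i+1}}$ the fiber consists of the extensions of $y|_{Y_i}$ to $Y_{i+1}$. Since $e_{i+1}\in Y_{i+1}\setminus Y_i$ (as $e_ie_{i+1}=e_i\ne e_{i+1}$), the value at $e_{i+1}$ is free, so the fiber has cardinality $\kappa$.

The same holds for $T$, with acts $E_i'$.

**Lemma 9.** Let $1\le i\le n$ and let $\theta_i:E_i\to E_i'$ be an isomorphism of $U_n$-acts. Choose for each $y\in E_i$ a bijection from the fiber over $y$ to the fiber over $\theta_i(y)$ with $y\mapsto\theta_i(y)$. Their union $\theta:E_{i+1}\to E_{i+1}'$ is an isomorphism of $U_n$-acts extending $\theta_i$. The same is true with $E_j'$ replaced by $E_j$ for all $j$.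

*Proof.* Each $f\in E_{i+1}$ lies in exactly one fiber, the one over $fe_i$. So $\theta$ is a bijection extending $\theta_i$, and $\theta(f)e_i=\theta_i(fe_i)$. Let $f\in E_{i+1}$. For $i<j\le n$ we have $fe_j=f$ and $\theta(f)e_j=\theta(f)$. For $w\in U\cup\{e_1,\dots,e_i\}$ we have $w=e_iw$, so $fw=(fe_i)w\in E_i$ and
$$\theta(fw)=\theta_i((fe_i)w)=\theta_i(fe_i)w=\theta(f)e_iw=\theta(f)w.\qquad\square$$

**Step 3: condition (a).** By Lemma 6 there is a $U$-isomorphism $E_1\to E_1'$. It is a $U_n$-isomorphism, because the $e_j$ act identically on both sides. All fibers have size $\kappa$, so Lemma 9 can be applied $n$ times, and we obtain a $U_n$-isomorphism $E_S\to E_T$.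

**Step 4: condition (b).** Let $x\in E_S$ and $z\in E_S\setminus xU_n^1$. Put $x_i=xe_i$, so $x_{n+1}=x$. Since $xu=xe_1u=x_1u$ for $u\in U$,
$$xU_n^1=\{x_1,\dots,x_{n+1}\}\cup x_1U .$$
Let $i$ be minimal with $z\in E_i$. We first construct a $U_n$-automorphism of $E_i$ that fixes $x_i$ and moves $z$.

If $i=1$, then $z\notin x_1U^1$, and Lemma 7, applied to the $\kappa$-standard $U$-act $E_1$, gives such an automorphism; it commutes with the $e_j$, which act identically on $E_1$.

If $i>1$, take the identity on $E_{i-1}$, and on $E_i$ the transposition of $z$ with some $z'$ in the fiber over $ze_{i-1}$, where $z'\notin\{z,\,ze_{i-1},\,x_i\}$. Since $z\notin E_{i-1}$, we have $z\ne ze_{i-1}$, so the transposition fixes the point $ze_{i-1}$ of this fiber, and by Lemma 9 it is a $U_n$-automorphism of $E_i$. It fixes $x_i$, since $z\ne x_i$ and $z'\ne x_i$.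

Now extend upward from $E_j$ to $E_{j+1}$ for $j=i,\dots,n$ by Lemma 9. At each stage the automorphism fixes $x_j$. Since $x_{j+1}e_j=xe_{j+1}e_j=x_j$, the point $x_{j+1}$ lies in the fiber over $x_j$. Use the identity on that fiber and any allowed bijections on the others; then $x_{j+1}$ is fixed. The result is a $U_n$-automorphism of $E_{n+1}=E_S$ that fixes $x_{n+1}=x$ and moves $z$.

**Step 5: conclusion.** Proposition 4 with $V=U_n$ shows that $[S,T;U_n]$ is embeddable in the class of all semigroups. So $U_n$ is an amalgamation base for all semigroups, and by Step 1 it is not one for finite semigroups. This proves Theorem B(ii). $\square$
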